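# Free quotients of $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ and a $p$-adic completion of $PSL_2(\mathcal O)$

## 1. A completion of $PSL_2(\mathcal O)$ in which $PSL_2(\mathbb Z)$ is dense

We start with a construction. Its purpose is explained in Section 2.

Let $(d,p)$ be one of the five pairs
$$(7,2),\quad (2,3),\quad (11,3),\quad (1,5),\quad (3,7),$$
let $\mathcal O$ be the ring of integers of $\mathbb Q(\sqrt{-d})$, and let $\mathfrak p$ be a prime of $\mathcal O$ above $p$. In each case $p$ splits: the polynomials $x^2-x+2$ mod $2$, $x^2+2$ mod $3$, $x^2-x+3$ mod $3$, $x^2+1$ mod $5$, $x^2+x+1$ mod $7$ have roots $\{0,1\}$, $\{1,2\}$, $\{0,1\}$, $\{2,3\}$, $\{2,4\}$ respectively. So there are two primes above $p$, and $\mathfrak p$ is either of them. The completion of $\mathcal O$ at $\mathfrak p$ is $\mathbb Z_p$. We regard $\mathcal O$ as a subring of $\mathbb Z_p$ by means of $\mathfrak p$; then $\mathcal O/\mathfrak p^k=\mathbb Z/p^k=\mathbb Z_p/p^k$.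

Write
$$e(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix},\qquad f(x)=\begin{pmatrix}1&0\\x&1\end{pmatrix},\qquad w=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$
A direct multiplication gives $we(z)w^{-1}=f(-z)$ and $wf(z)w^{-1}=e(-z)$.

**The ring $\mathcal O$ is norm-Euclidean.** For $d=1,2$ the lattice $\mathcal O$ is rectangular with sides $1,\sqrt d$, and every complex number is within distance $R$ of $\mathcal O$, where $R^2=(1+d)/4\in\{\frac12,\frac34\}$. For $d=3,7,11$ the triangle with vertices $0,\ 1,\ \frac12(1+\sqrt{-d})$ is acute, its translates and their reflections tile the plane, and its circumradius satisfies $R^2=(d+1)^2/(16d)\in\{\frac13,\frac47,\frac9{11}\}$; every point of an acute triangle is within $R$ of a vertex. In all cases $R<1$, so division with remainder works. (Classically, $d\in\{1,2,3,7,11\}$ are all the norm-Euclidean cases.)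

**Consequence: $SL_2(\mathcal O)$ is generated by the $e(x),f(x)$, $x\in\mathcal O$.** The first column $\binom ac$ of a matrix is changed by $e(u),f(u)$ to $\binom{a+uc}{c},\binom a{c+ua}$. By Euclid's algorithm we reach $c=0$ (if $a=0$ first, apply $e(1)$ and then one $f$), so the matrix becomes $\mathrm{diag}(u,u^{-1})e(x)$ with $u$ a unit. Finally $\mathrm{diag}(u,u^{-1})=w(u)w(-1)$, where $w(u)=e(u)f(-u^{-1})e(u)=\begin{pmatrix}0&u\\-u^{-1}&0\end{pmatrix}$. As $\mathcal O$ is a finitely generated additive group, $SL_2(\mathcal O)$ is finitely generated.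

For an ideal $\mathfrak q$ let $SL_2(\mathcal O,\mathfrak q)=\operatorname{Ker}(SL_2(\mathcal O)\to SL_2(\mathcal O/\mathfrak q))$. Put $\Gamma=PSL_2(\mathcal O)$ and let $\Delta_m$ be the image of $SL_2(\mathcal O,\mathfrak p^m)$ in $\Gamma$. We use the same symbol for a matrix and its images; equalities in projective groups are equalities up to sign.

**Definition (the family $\mathcal N$ and the group $\tilde\Gamma$).** Let $\mathcal N$ be the set of normal subgroups $N$ of finite index in $\Gamma$ such that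

- (i) $N\le\Delta_1$ and $\Delta_1/N$ is a $p$-group;
- (ii) $e(\mathfrak p^k)\subset N$ for some $k$.

Put $\tilde\Gamma=\varprojlim_{N\in\mathcal N}\Gamma/N$.

The family is closed under finite intersections, since $\Delta_1/(N\cap N')$ embeds in $\Delta_1/N\times\Delta_1/N'$. So $\tilde\Gamma$ is a profinite group (an inverse limit of finite groups, hence compact), and the image of $\Gamma$ in it is dense. Every $\Delta_m$ with $m\ge1$ is in $\mathcal N$: the group $\Delta_1/\Delta_m$ is a quotient of a subgroup of $\operatorname{Ker}(SL_2(\mathbb Z/p^m)\to SL_2(\mathbb Z/p))$, which is a $p$-group.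

**The map $\pi$.** Since $SL_2(\mathbb Z)\to SL_2(\mathbb Z/p^m)$ is onto, $\Gamma/\Delta_m=SL_2(\mathbb Z/p^m)/\pm1$, which we write $PSL_2(\mathbb Z/p^m)$. Passing to the limit over $m$ gives a continuous surjection
$$\pi:\tilde\Gamma\to PSL_2(\mathbb Z_p):=SL_2(\mathbb Z_p)/\pm1 .$$
An element of $\ker\pi$ dies in $\Gamma/\Delta_1$, so $\ker\pi\subset\varprojlim\Delta_1/N$. A pro-$p$ group is an inverse limit of finite $p$-groups (examples: $\mathbb Z_p$, or the kernel of $SL_2(\mathbb Z_p)\to SL_2(\mathbb F_p)$), and closed subgroups of pro-$p$ groups are pro-$p$. So $\ker\pi$ is pro-$p$.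

**Density of $PSL_2(\mathbb Z)$.** This is where (ii) is used. For $N\in\mathcal N$ the map $e:\mathcal O\to\Gamma/N$ factors through some $\mathcal O/\mathfrak p^k=\mathbb Z_p/p^k$. These factorizations are compatible, so $e$ extends to a continuous homomorphism $e:\mathbb Z_p\to\tilde\Gamma$, and so does $f=we(-\,\cdot)w^{-1}$. For $x\in\mathcal O$ the element $e(x)\in\Gamma$ maps to $e(x)$ with $x$ read in $\mathbb Z_p$. Now $\mathbb Z$ is dense in $\mathbb Z_p$, so the closure of the image of $PSL_2(\mathbb Z)$ contains $e(\mathbb Z_p)$ and $f(\mathbb Z_p)$, hence the image of $\Gamma$. Therefore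
$$\text{the image of } PSL_2(\mathbb Z) \text{ is dense in }\tilde\Gamma. \tag{1}$$

**Example.** Take $d=7$, $p=2$ and the root $\omega\in\mathfrak p$ of $\omega^2-\omega+2=0$. We shall see in Section 7 that its image $\theta\in\mathbb Z_2$ is $\equiv6\pmod{32}$ (indeed $6^2-6+2=32$). So $\omega-6\in\mathfrak p^5$, and $e(\omega)=e(6)$ in $\Gamma/N$ whenever $e(\mathfrak p^5)\subset N$.

So $\tilde\Gamma$ is a completion of $PSL_2(\mathbb Z)$ that sits above $PSL_2(\mathbb Z_p)$ with a pro-$p$ kernel and in which, in addition, the relations of $PSL_2(\mathcal O)$ hold, read through $\mathcal O\subset\mathbb Z_p$. The whole proof consists in showing that $\pi$ is an isomorphism.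

## 2. Unipotent subgroups, free quotients, and the statement to be proved

For a commutative ring $R$ and an ideal $\mathfrak q$, define $SL_2(R,\mathfrak q)$ as above. A matrix $A\in SL_2(R)$ is unipotent if $(A-I)^2=0$. Let $U_2(R,\mathfrak q)$ be the subgroup generated by the unipotent matrices in $SL_2(R,\mathfrak q)$, and $U_2(R)=U_2(R,R)$. A conjugate in $SL_2(R)$ of a unipotent of $SL_2(R,\mathfrak q)$ is again one, so $U_2(R,\mathfrak q)$ is normal even in $SL_2(R)$.

**Example.** Let $R=\mathcal O$ be one of our five rings, or $\mathbb Z$; these are principal ideal domains. Let $A=I+M\ne I$ be unipotent in $SL_2(R,\mathfrak q)$. Then $M^2=0$, so the kernel of $M$ contains a primitive vector $v$. Choose $g\in SL_2(R)$ with first column $v$. The matrix $g^{-1}Mg$ has first column $0$ and is nilpotent, so it equals $zE_{12}$ with $z\in\mathfrak q$. Hence the unipotents of $SL_2(R,\mathfrak q)$ are exactly the $ge(z)g^{-1}$ with $g\in SL_2(R)$, $z\in\mathfrak q$. In particular condition (ii) for a normal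 subgroup $N$ of $\Gamma$ says precisely that $N$ contains the image of $U_2(\mathcal O,\mathfrak p^k)$ for some $k$.

A group has a free, non-cyclic quotient if it maps onto a free group of rank at least $2$. The paper "Non-Normal, Standard Subgroups of the Bianchi Groups" is the source of the following conjecture, which is to be proved or disproved.

**Conjecture.** Let $d$ be a square-free positive integer and fix the ring of integers $\mathcal O$ of $\mathbb Q(\sqrt{-d})$. Then $SL_2(\mathcal O,\mathfrak q)/U_2(\mathcal O,\mathfrak q)$ has a free, non-cyclic quotient for all but finitely many $\mathcal O$-ideals $\mathfrak q$.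

As background: for certain $\mathcal O$ the group $SL_2(\mathcal O)/U_2(\mathcal O)$ already has a free, non-cyclic quotient, and then the same holds for every non-zero $\mathfrak q$. For others, such as $\mathbb Z[i]$, where $SL_2(\mathbb Z[i])=U_2(\mathbb Z[i])$, that argument does not apply. It is there that the conjecture fails. It fails for every norm-Euclidean $\mathcal O$:

**Theorem 1.** Let $(d,p)$ be one of $(7,2),(2,3),(11,3),(1,5),(3,7)$, let $\mathcal O$ be the ring of integers of $\mathbb Q(\sqrt{-d})$, and let $\mathfrak p$ be either of the two primes of $\mathcal O$ above $p$ (which splits). Then for every $n\ge1$ the group $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ has no non-trivial finite $p$-group quotient. Hence it has no quotient $\mathbb Z$ and no non-trivial free quotient, and its abelianization is finite of order prime to $p$.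

So for these five $\mathcal O$ the conjecture fails at the infinitely many ideals $\mathfrak p^n$.

**Corollary 2.** Let $(d,p),\mathfrak p$ be as in Theorem 1.

(a) A normal subgroup $N$ of $SL_2(\mathcal O,\mathfrak p)$ of $p$-power index which contains $U_2(\mathcal O,\mathfrak p^k)$ for some $k\ge1$ contains $SL_2(\mathcal O,\mathfrak p^k)$.

(b) If $SL_2(\mathcal O,\mathfrak p^n)\le\Lambda\le SL_2(\mathcal O)$ with $n\ge1$, then every homomorphism $\Lambda\to\mathbb C$ vanishing on unipotent matrices is $0$ (the cuspidal part of $H^1(\Lambda,\mathbb C)$ vanishes), and $\Lambda/\langle\text{unipotents of }\Lambda\rangle$ has no non-trivial free quotient.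

Why look at $p$-quotients? A non-trivial free group maps onto $\mathbb Z/\ell$ for every prime $\ell$, so to exclude free quotients it is enough to exclude $\mathbb Z/\ell$ for one prime $\ell$ of our choice. We choose $\ell=p$, the residue characteristic of $\mathfrak p$. Then congruence quotients and unwanted quotients are both $p$-groups, and the tools of pro-$p$ groups apply.

## 3. Euclid's algorithm inside $\mathfrak p^n$, and congruence quotients

**Two trivial quotients.** For $n=0$ the quotient $SL_2(\mathcal O)/U_2(\mathcal O)$ is trivial, by the generation statement of Section 1. Over $\mathbb Z$ with $\mathfrak q=2\mathbb Z$ the quotient is also trivial, and the proof is worth recording because we need it.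

**Lemma 3.** $SL_2(\mathbb Z,2)$ is generated by $-I$, $e(2)$, $f(2)$. Moreover
$$f(-1)e(2)f(1)=\begin{pmatrix}3&2\\-2&-1\end{pmatrix}=-e(-2)f(2). \tag{2}$$

*Proof.* Let $\binom ac$ be the first column, $a$ odd and $c$ even. If $|c|>|a|$, some $f(2k)$ replaces $c$ by $c+2ka$ of absolute value $\le|a|$, and $<|a|$ by parity. If $0<|c|<|a|$, some $e(2k)$ makes $|a|<|c|$ in the same way. The process ends with $c=0$, $a=\pm1$, so with a matrix $\pm e(b)$, $b$ even. For (2), $e(-2)f(2)=\begin{pmatrix}-3&-2\\2&1\end{pmatrix}$. $\square$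

By (2), $-I$ is a product of unipotents in $SL_2(\mathbb Z,2)$, so $SL_2(\mathbb Z,2)=U_2(\mathbb Z,2)$.

**Euclid with multipliers in $\mathfrak p^n$ gets stuck.** The obvious attempt is to run the same descent in $SL_2(\mathcal O,\mathfrak p^n)$ with $e(u),f(u)$, $u\in\mathfrak p^n$. Take $d=7$, $p=2$, and $\omega\in\mathfrak p$ of norm $2$, so $\mathfrak p=(\omega)$. Let $n\ge3$ and consider the column with $c=\omega^n$, $a=1+\omega^n$. For $u=\omega^nt$ we have $c+ua=\omega^n(1+ta)$. This is non-zero, because the only units of $\mathcal O$ are $\pm1$ and $a=\pm1$ would mean $\omega^n\in\{0,-2\}$, while $|\omega^n|=2^{n/2}>2$. So $|c+ua|\ge|c|$. Also $a+uc=a+t\omega^{2n}$, and for $t\ne0$ its absolute value is at least $2^n-|a|\ge|a|$, since $2|a|\le2+2\cdot2^{n/2}\le2^n$ for $n\ge3$. So no move shortens anything. The column is the first column of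
$$\begin{pmatrix}1+\omega^n&-\omega^n\\ \omega^n&1-\omega^n\end{pmatrix}=I-\omega^n\begin{pmatrix}-1&1\\-1&1\end{pmatrix},$$
which is itself unipotent. So being stuck proves nothing about $U_2$, but the descent gives no information beyond this point: one would have to use the conjugates $ge(u)g^{-1}$ for many $g$, with no size function that controls them, and for infinitely many $n$.

**Congruence quotients see nothing.** A second attempt is to look for an obstruction in $SL_2(\mathcal O/\mathfrak p^m)$. There is none.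

**Lemma 4.** For $m\ge n\ge1$: $SL_2(\mathcal O,\mathfrak p^n)=U_2(\mathcal O,\mathfrak p^n)\,SL_2(\mathcal O,\mathfrak p^m)$.

*Proof.* It suffices to show, for every $k\ge1$, that the unipotents of $SL_2(\mathcal O,\mathfrak p^k)$ generate it modulo $SL_2(\mathcal O,\mathfrak p^{k+1})$: then $SL_2(\mathcal O,\mathfrak p^k)=U_2(\mathcal O,\mathfrak p^k)SL_2(\mathcal O,\mathfrak p^{k+1})$ for $k=n,\dots,m-1$, and $U_2(\mathcal O,\mathfrak p^k)\subset U_2(\mathcal O,\mathfrak p^n)$ for $k\ge n$. The quotient embeds in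
$$\{I+p^kX \bmod p^{k+1}:\ \operatorname{tr}X\equiv0\bmod p\}\cong\mathfrak{sl}_2(\mathbb F_p),$$
because $\det(I+p^kX)=1+p^k\operatorname{tr}X+p^{2k}\det X$ and $2k\ge k+1$; multiplication becomes addition of $X$. The unipotents $e(p^k)$, $f(p^k)$, $f(-1)e(p^k)f(1)$ give $X=E_{12},\ E_{21},\ \begin{pmatrix}1&1\\-1&-1\end{pmatrix}$. The third minus $E_{12}$ plus $E_{21}$ is $\mathrm{diag}(1,-1)$. So the three span $\mathfrak{sl}_2(\mathbb F_p)$ for every $p$, including $p=2$. $\square$

**Lemma 5.** If $-I\in SL_2(\mathcal O,\mathfrak p^n)$ with $n\ge1$, then $-I\in U_2(\mathcal O,\mathfrak p^n)$.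

*Proof.* The hypothesis means $2\in\mathfrak p^n$. So $p=2$, and $n=1$ because $2$ splits. Now use (2), whose factors $f(-1)e(2)f(1)$, $e(-2)$, $f(2)$ are unipotents in $SL_2(\mathcal O,\mathfrak p)$. $\square$

Suppose then that $N_0\supseteq U_2(\mathcal O,\mathfrak p^n)$ is normal of index $p$ in $SL_2(\mathcal O,\mathfrak p^n)$. If $N_0$ contained some $SL_2(\mathcal O,\mathfrak p^m)$, Lemma 4 would give a contradiction at once. Here is the exact obstacle: nothing so far forces $N_0$ to contain a congruence subgroup. The group $\tilde\Gamma$ was built to hold all such $N_0$ at the same time.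

## 4. If $\pi$ is an isomorphism, then Theorem 1 holds

In this section assume that $\pi:\tilde\Gamma\to PSL_2(\mathbb Z_p)$ is an isomorphism (of topological groups; a continuous bijection of compact Hausdorff groups is one).

**Step 1: every $N\in\mathcal N$ contains $\Delta_m$ for all large $m$.** This is the missing congruence property. The kernel of $\tilde\Gamma\to\Gamma/N$ is open. The kernel of $\tilde\Gamma\to\Gamma/\Delta_m$ is $\pi^{-1}(K_m)$ with $K_m=\ker(PSL_2(\mathbb Z_p)\to PSL_2(\mathbb Z/p^m))$. The $K_m$ are decreasing open subgroups with trivial intersection in a compact group, so they form a base of neighborhoods of $1$. As $\pi$ is an isomorphism, the $\pi^{-1}(K_m)$ form a base of neighborhoods of $1$ in $\tilde\Gamma$, so one of them lies in the kernel of $\tilde\Gamma\to\Gamma/N$. Taking preimages in $\Gamma$ gives $\Delta_m\subset N$, and then $\Delta_{m'}\subset N$ for $m'\ge m$.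

**Step 2: turn a $p$-quotient into a member of $\mathcal N$.** A non-trivial finite $p$-group has a normal subgroup of index $p$. So a non-trivial finite $p$-quotient of $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ yields a normal subgroup $N_0\supseteq U_2(\mathcal O,\mathfrak p^n)$ of index $p$ in $SL_2(\mathcal O,\mathfrak p^n)$. The kernel of $SL_2(\mathcal O,\mathfrak p^n)\to\Delta_n$ is contained in $U_2(\mathcal O,\mathfrak p^n)\subset N_0$ by Lemma 5, so the image $\bar N_0$ of $N_0$ has index $p$ in $\Delta_n$. Let $N$ be the intersection of the $\Gamma$-conjugates of $\bar N_0$; there are finitely many, since $\bar N_0$ has finite index in $\Gamma$. Each conjugate is normal of index $p$ in $\Delta_n$, because $\Delta_n\lhd\Gamma$. So $N\lhd\Gamma$ has finite index and $\Delta_n/N$ embeds in a product of copies of $\mathbb Z/p$. Since $\Delta_1/\Delta_n$ is a $p$-group, $\Delta_1/N$ is a $p$-group, which is (i). The group $U_2(\mathcal O,\mathfrak p^n)$ is normal in $SL_2(\mathcal O)$,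 so its image lies in every conjugate of $\bar N_0$. Hence $e(\mathfrak p^n)\subset N$, which is (ii). Thus $N\in\mathcal N$.

**Step 3: the contradiction.** By Step 1, $\Delta_m\subset N\subset\bar N_0$ for some $m\ge n$. By Lemma 4, $\Delta_n$ is the product of the image of $U_2(\mathcal O,\mathfrak p^n)$ and $\Delta_m$, both inside $\bar N_0$. So $\bar N_0=\Delta_n$, a contradiction.

**Step 4: the remaining assertions.** Both $\mathbb Z$ and any non-trivial free group map onto $\mathbb Z/p$, so they are not quotients. The group $SL_2(\mathcal O,\mathfrak p^n)$ has finite index in a finitely generated group, so the abelianization of the quotient is finitely generated. It has no quotient $\mathbb Z/p$, hence is finite of order prime to $p$. $\square$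

What remains is to prove that $\pi$ is an isomorphism in each of the five cases.

## 5. Vanishing of $H^2(I,\mathbb Q_p/\mathbb Z_p)$ and the reduction to abelianizations

The aim here is to reduce "$\pi$ is an isomorphism" to one comparison of finite abelian groups.

For a profinite group $G$, $H^i(G,M)$ denotes continuous cohomology with discrete coefficients $M$, and $G^{ab}$ the topological abelianization (quotient by the closure of the commutator subgroup). For trivial action, $H^1(G,M)=\operatorname{Hom}_{cont}(G,M)=\operatorname{Hom}_{cont}(G^{ab},M)$.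

A pro-$p$ group $G$ is a Poincaré group of dimension $n$ if all $H^i(G,\mathbb F_p)$ are finite, $H^n(G,\mathbb F_p)\cong\mathbb F_p$, and the cup products $H^i\times H^{n-i}\to H^n\cong\mathbb F_p$ are perfect pairings ($H^i=0$ for $i>n$). So $\dim H^i(G,\mathbb F_p)=\dim H^{n-i}(G,\mathbb F_p)$. For example $\mathbb Z_p$ is Poincaré of dimension $1$, and $\mathbb Z_p^3$ of dimension $3$ with $\dim H^1=\dim H^2=3$. We use one deep fact: a torsion-free pro-$p$ $p$-adic analytic group of dimension $n$ is a Poincaré pro-$p$ group of dimension $n$ (Lazard, *Groupes analytiques $p$-adiques*, Publ. IHÉS 26 (1965), V.2.5.8, with Serre, Topology 3 (1965); see Serre, *Galois Cohomology*, I.4.5).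

For an open pro-$p$ subgroup $I$ of $PSL_2(\mathbb Z_p)$ put $\tilde I=\pi^{-1}(I)$. It is open in $\tilde\Gamma$, and pro-$p$ since $\ker\pi$ and $I$ are pro-$p$.

**Lemma 6.** Let $I$ be a torsion-free open pro-$p$ subgroup of $PSL_2(\mathbb Z_p)$ with $I^{ab}$ finite. If $\pi$ induces an isomorphism $\tilde I^{ab}\to I^{ab}$, then $\pi:\tilde\Gamma\to PSL_2(\mathbb Z_p)$ is an isomorphism.

*Proof.* **Step 1: $H^2(I,T)=0$ for $T=\mathbb Q_p/\mathbb Z_p$ with trivial action.** The group $I$ is $p$-adic analytic of dimension $3$ and torsion-free, so it is a Poincaré group of dimension $3$ and $\dim H^1(I,\mathbb F_p)=\dim H^2(I,\mathbb F_p)<\infty$. The sequence $0\to\mathbb F_p\to T\xrightarrow{p}T\to0$ is exact, and multiplication by $p$ is onto on $H^0(I,T)=T$. So the long exact sequence gives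
$$H^1(I,\mathbb F_p)=H^1(I,T)[p],\qquad 0\to H^1(I,T)/p\to H^2(I,\mathbb F_p)\to H^2(I,T)[p]\to0 .$$
The group $H^1(I,T)=\operatorname{Hom}(I^{ab},T)$ is finite, and for a finite abelian group $M$ we have $|M/p|=|M[p]|$. Hence $\dim H^1(I,T)/p=\dim H^1(I,\mathbb F_p)=\dim H^2(I,\mathbb F_p)$, so $H^2(I,T)[p]=0$. But $H^2(I,T)$ is the direct limit of the groups $H^2(I,p^{-k}\mathbb Z_p/\mathbb Z_p)$, each killed by $p^k$. So it is $p$-primary torsion, and $H^2(I,T)=0$.

**Step 2: no invariant characters on the kernel.** Let $K=\ker\pi\subset\tilde I$. The five-term sequence for $1\to K\to\tilde I\to I\to1$ begins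
$$0\to H^1(I,T)\to H^1(\tilde I,T)\to H^1(K,T)^{\tilde I}\to H^2(I,T)=0 .$$
The first map is $\operatorname{Hom}(I^{ab},T)\to\operatorname{Hom}(\tilde I^{ab},T)$, an isomorphism by hypothesis. So $H^1(K,T)^{\tilde I}=0$.

**Step 3: $K=1$.** If $K\neq1$, the non-trivial pro-$p$ group $K$ has a quotient $\mathbb Z/p$, so $H^1(K,\mathbb F_p)\ne0$. This is a discrete $\mathbb F_p$-module for the pro-$p$ group $\tilde I$: each vector lies in a finite submodule, on which $\tilde I$ acts through a finite $p$-group. A finite $p$-group acting on a non-zero finite $\mathbb F_p$-vector space has a non-zero fixed vector. So $H^1(K,\mathbb F_p)^{\tilde I}\ne0$. As $H^1(K,\mathbb F_p)\subset H^1(K,T)$ compatibly with the action, this contradicts Step 2. Hence $\pi$ is injective; it is also onto. $\square$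

**Remark.** The finiteness of $I^{ab}$ is used in Step 1. For $\mathbb Z_p^3$ in place of $I$, $H^1(\cdot,T)=T^3$ has $\dim T^3/p=0$ but $\dim T^3[p]=3$, so the exact sequence gives $\dim H^2(\cdot,T)[p]=3$: the second cohomology does not vanish.

**What is left.** Write $A=\tilde I^{ab}$. The map $A\to I^{ab}$ is onto. So it suffices, in each case, to find a torsion-free $I$ and a number $q$ such that
$$|A|\le q\quad\text{and}\quad I^{ab}\text{ has a quotient of order }q. \tag{3}$$
Then $A\to I^{ab}$ is an isomorphism of finite groups and Lemma 6 applies. One group $I$, at one level, settles all $n$ simultaneously.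

## 6. Integral parabolic elements in $A$

Now we set up the calculus for bounding $|A|$.

For a primitive $v=\binom ac\in\mathbb Z^2$ put
$$e_v(z)=I+z\begin{pmatrix}-ac&a^2\\-c^2&ac\end{pmatrix}.$$
If $g\in SL_2(\mathbb Z)$ has first column $v$, then $gE_{12}g^{-1}$ is the displayed matrix, so $e_v(z)=ge(z)g^{-1}$. Hence
$$\gamma e_v(z)\gamma^{-1}=e_{\gamma v}(z)\ (\gamma\in SL_2(\mathbb Z)),\quad e_{-v}=e_v,\quad e_{(1,0)}=e,\quad e_{(0,1)}(z)=f(-z). \tag{4}$$
By $e_v(z)=ge(z)g^{-1}$ the map $e_v$ extends to a continuous homomorphism $\mathbb Z_p\to\tilde\Gamma$. It does not depend on $g$, since it does not for $z\in\mathbb Z$, and (4) persists by continuity. The stabilizer of the cusp $a/c$ in $PSL_2(\mathbb Z)$ is $\{e_v(z):z\in\mathbb Z\}$.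

Write $A=\tilde I^{ab}$ additively and $[g]$ for the class of $g\in\tilde I$. As an abelian pro-$p$ group, $A$ is a $\mathbb Z_p$-module; for $g\in\tilde I$ and $z\in\mathbb Z_p$ the power $g^z$ is defined by continuity and $[g^z]=z[g]$. Elements of $\tilde\Gamma$ normalizing $\tilde I$ act on $A$ by conjugation, and $\tilde I$ acts trivially.

**Generators.** Put $\Gamma_I=PSL_2(\mathbb Z)\cap I$. Since $\tilde I$ is open, (1) shows that $\Gamma_I$ is dense in $\tilde I$. If $\gamma_1,\dots,\gamma_r$ generate $\Gamma_I$, then $\sum\mathbb Z_p[\gamma_i]$ is compact, hence closed, and contains a dense subgroup of $A$, so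
$$A=\mathbb Z_p[\gamma_1]+\dots+\mathbb Z_p[\gamma_r]. \tag{5}$$

For levels other than $2$ we get generators from a textbook fact. Let $\Gamma'$ be a torsion-free subgroup of index $\mu$ in $PSL_2(\mathbb Z)$ with $r$ cusps. Then $\Gamma'$ is the fundamental group of a surface of genus $g$ with $r$ punctures, and the Euler characteristic gives
$$2-2g-r=-\mu/6. \tag{6}$$
If $g=0$, then $\Gamma'$ is generated by loops around the punctures, that is, by $r$ parabolic elements, one for each cusp, each generating the stabilizer in $\Gamma'$ of a representative of that cusp. When $I$ is torsion-free, so is $\Gamma_I$.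

**Relations.** A torsion element $s$ of $PSL_2(\mathcal O)$ that is a product of $e$'s and $f$'s gives a relation in $\tilde\Gamma$. The plan in every case is to rearrange this relation into a product of elements of $\tilde I$ and read off its class in $A$. We use two matrix facts from $\gamma^2-(\operatorname{tr}\gamma)\gamma+I=0$ in $SL_2$: trace $0$ gives $\gamma^2=-I$, and trace $-1$ gives $\gamma^3=I$. Also $f(u)e(v)=\begin{pmatrix}1&v\\u&1+uv\end{pmatrix}$.

## 7. $d=7$, $p=2$: the relation $y^\tau(x^{-1}y)^\tau y^{\tau-1}x^\tau=1$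

This case alone disproves the conjecture.

**The root.** Consider $\omega^2-\omega+2=0$. The two roots have product $2\in\mathfrak p$ and sum $1\notin\mathfrak p$, so exactly one lies in $\mathfrak p$. Let $\omega$ be that one and $\theta\in2\mathbb Z_2$ its image. Write $\theta=2\tau$. Then $4\tau^2-2\tau+2=0$, i.e. $\tau=1+2\tau^2$. So $\tau$ is odd, $\tau^2\equiv1\pmod 8$, $\tau\equiv3\pmod{16}$, and
$$3\tau-1\equiv8\pmod{16}. \tag{7}$$

**The group $I$.** Let $I$ be the image in $PSL_2(\mathbb Z_2)$ of $\ker(SL_2(\mathbb Z_2)\to SL_2(\mathbb F_2))$, a pro-$2$ group. It is torsion-free. Otherwise it would contain an element of order $2$ (torsion in a pro-$2$ group has $2$-power order), i.e. there would be $\gamma\ne\pm I$ in the kernel with $\gamma^2=\pm I$. With $t=\operatorname{tr}\gamma$, $\gamma^2=t\gamma-I$. If $\gamma^2=I$, then $t\gamma=2I$, so $t\neq0$ and $\gamma$ is scalar of determinant $1$, i.e. $\pm I$. If $\gamma^2=-I$, then $t=0$, so $\gamma=\begin{pmatrix}a&b\\c&-a\end{pmatrix}$ with $a$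 odd and $b,c$ even, and $\det\gamma=-a^2-bc\equiv-1\pmod4$. Both are contradictions.

**Generators.** $\Gamma_I$ is the image of $SL_2(\mathbb Z,2)$, so by Lemma 3 it is generated by $x=e(2)$ and $y=f(2)$. By (5), $A=\mathbb Z_2[x]+\mathbb Z_2[y]$.

**The upper bound $|A|\le64$.** The matrix
$$s=f(\omega-1)e(\omega)=\begin{pmatrix}1&\omega\\\omega-1&-1\end{pmatrix}$$
(using $1+\omega(\omega-1)=1-2=-1$) has trace $0$, so $s^2=-I$. In $\tilde\Gamma$, splitting $f(\theta-1)=f(\theta)f(-1)$ the first time and $f(\theta-1)=f(1)f(\theta-2)$ the second time,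
$$1=s^2=f(\theta)\cdot\big[f(-1)e(\theta)f(1)\big]\cdot f(\theta-2)\cdot e(\theta).$$
The factors lie in $\tilde I$, because $\theta$ is even and $\tilde I$ is normal in $\tilde\Gamma$. By (2), $f(-1)e(2k)f(1)=(x^{-1}y)^k$ in $PSL_2(\mathbb Z)$ for $k\in\mathbb Z$. By continuity this holds in $\tilde\Gamma$ for $k\in\mathbb Z_2$, and $k=\tau$ gives $f(-1)e(\theta)f(1)=(x^{-1}y)^\tau$. So
$$y^\tau\,(x^{-1}y)^\tau\,y^{\tau-1}\,x^\tau=1\quad\text{in }\tilde I.$$
In $A$ this reads $\tau[y]+\tau([y]-[x])+(\tau-1)[y]+\tau[x]=(3\tau-1)[y]=0$. By (7), $3\tau-1$ is $8$ times a unit, so $8[y]=0$. Conjugation by $w$ acts on $A$ and sends $[y]=[f(2)]$ to $[e(-2)]=-[x]$, so $8[x]=0$. Hence $|A|\le64$.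

**The lower bound: $I^{ab}$ has a quotient of order $64$.** For $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\equiv I\pmod2$ over $\mathbb Z_2$ put
$$\chi(\gamma)=\tfrac12(bd+d^2-1)\bmod 8 .$$
This makes sense as $b$ is even and $d$ odd, and it is invariant under $\gamma\mapsto-\gamma$, so it is defined on $I$. We check that it is a homomorphism. For a product $\gamma\gamma'$ write $b=2B$, $c=2C$, $b'=2B'$. The entries of the product are $b''=ab'+bd'$ and $d''=cb'+dd'$. With $ad+bc=1+2bc$,
$$\tfrac12b''d''=\tfrac12acb'^2+\tfrac12(ad+bc)b'd'+\tfrac12bd\,d'^2=\tfrac12acb'^2+\tfrac12b'd'+bcb'd'+\tfrac12bd\,d'^2 .$$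
Modulo $8$: the first term is $4aCB'^2\equiv4CB'$, since $a$ is odd and $B'^2\equiv B'\pmod2$; the third term is $8BCB'd'\equiv0$; the last is $\equiv\frac12bd$, since $d'^2\equiv1\pmod8$ and $\frac12bd$ is integral. So
$$\tfrac12b''d''\equiv\tfrac12bd+\tfrac12b'd'+4CB'\pmod8 .$$
From $d''=dd'+4CB'$ we get $d''^2=d^2d'^2+8CB'dd'+16C^2B'^2$, hence
$$\tfrac12(d''^2-1)\equiv\tfrac12(d^2d'^2-1)+4CB'\equiv\tfrac12(d^2-1)+\tfrac12(d'^2-1)+4CB'\pmod8,$$
where the last step uses $d^2d'^2-1=(d^2-1)(d'^2-1)+(d^2-1)+(d'^2-1)$ and $64\mid(d^2-1)(d'^2-1)$. Adding, the error is $8CB'\equiv0$, so $\chi(\gamma\gamma')=\chi(\gamma)+\chi(\gamma')$.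

Now $\chi(x)=1$ and $\chi(y)=0$. The homomorphism $\chi'(\gamma)=-\chi(w\gamma w^{-1})$ has $\chi'(x)=-\chi(f(-2))=0$ and $\chi'(y)=-\chi(e(-2))=1$. So $(\chi,\chi')$ maps $I$ continuously onto $(\mathbb Z/8)^2$.

**Conclusion for $(7,2)$.** Condition (3) holds with $q=64$, and $A\cong I^{ab}\cong(\mathbb Z/8)^2$. By Lemma 6, $\pi$ is an isomorphism, and Section 4 gives Theorem 1 for $(7,2)$. For $\mathcal O=\mathbb Z[\frac12(1+\sqrt{-7})]$ the infinitely many quotients $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ have no free non-cyclic quotient: the conjecture is false.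

## 8. $p=3$, $d=2$ and $d=11$: the four cusps of level $3$

**The group $I$.** Let $I$ be the image of $\ker(SL_2(\mathbb Z_3)\to SL_2(\mathbb F_3))$; it is isomorphic to this kernel, which does not contain $-I$, and it is pro-$3$. It is torsion-free: if $\gamma=I+3^kX$ with $k\ge1$ and $X\not\equiv0\pmod3$, then
$$\gamma^3=I+3^{k+1}X+3^{2k+1}X^2+3^{3k}X^3\equiv I+3^{k+1}X\pmod{3^{k+2}},$$
so $\gamma^3$ is of the same form with $k+1$, and no $3$-power of $\gamma$ is $I$. The quotient of $I$ by the level-$9$ subgroup is $\{I+3X\bmod 9:\operatorname{tr}X\equiv0\bmod 3\}\cong\mathfrak{sl}_2(\mathbb F_3)$, abelian of order $27$. So by (3) we must show $|A|\le27$.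

**Generators.** $\Gamma_I$ is the image of $SL_2(\mathbb Z,3)$, of index $|PSL_2(\mathbb F_3)|=12$. If $v,v'$ are primitive and $v'\equiv v\pmod3$, choose $g,g'\in SL_2(\mathbb Z)$ with first columns $v,v'$. Then $g^{-1}g'\equiv e(j)\pmod3$ for some $j$, and replacing $g'$ by $g'e(-j)$ we may assume $g\equiv g'\pmod3$. So $\gamma=g'g^{-1}\in SL_2(\mathbb Z,3)$ satisfies $\gamma v=v'$. It follows that cusps of $\Gamma_I$ correspond to vectors $\pm v\bmod3$, i.e. to points of $\mathbb P^1(\mathbb F_3)$: there are four. By (6), $2-2g-4=-2$, so $g=0$. The stabilizer of the cusp of $v$ in $\Gamma_I$ is $\langle e_v(3)\rangle$, because $e_v(z)\equiv\pm I\pmod3$ only for $3\mid z$. So $A$ is generated by the classes $c_v=[e_v(3)]$. Since $e_{\gamma v}(3)=\gamma e_v(3)\gamma^{-1}$ has the same class as $e_v(3)$ for $\gamma\in\Gamma_I$, the class $c_v$ depends only on $\pm v\bmod3$. Write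
$$c_\infty,\ c_0,\ c_1,\ c_2\quad\text{for}\quad v=(1,0),\ (0,1),\ (1,1),\ (1,-1).$$
For $z\in\mathbb Z_3$, (4) gives
$$[e(3z)]=zc_\infty,\qquad[f(3z)]=-zc_0. \tag{8}$$

**A relation over $\mathbb Z$.** With $e_{(1,-1)}(3)=\begin{pmatrix}4&3\\-3&-2\end{pmatrix}$ and $e_{(1,1)}(3)=\begin{pmatrix}-2&3\\-3&4\end{pmatrix}$ one computes
$$e(3)e_{(1,-1)}(3)=\begin{pmatrix}-5&-3\\-3&-2\end{pmatrix},\qquad e_{(0,1)}(3)e_{(1,1)}(3)=\begin{pmatrix}-2&3\\3&-5\end{pmatrix}, \tag{9}$$
and the product of these two matrices is $I$. Therefore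
$$c_\infty+c_0+c_1+c_2=0. \tag{10}$$

**Symmetry.** $\tilde I$ is normal in $\tilde\Gamma$, so $PSL_2(\mathbb Z)$ acts on $A$, by $\gamma c_v=c_{\gamma v}$. It permutes the four classes through the action of $PSL_2(\mathbb F_3)$ on $\mathbb P^1(\mathbb F_3)$, which is $2$-transitive. By (10), $A$ is generated by three of the $c_i$. So it suffices to show $3c_i=0$ for all $i$; then $|A|\le27$.

**The case $d=2$.** Choose the sign in $\omega=\pm\sqrt{-2}$ so that its image is $\theta=1+3\sigma$, $\sigma\in\mathbb Z_3$. From $\theta^2=-2$ we get $3+6\sigma+9\sigma^2=0$, i.e.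
$$1+2\sigma=-3\sigma^2,\qquad\text{so }\sigma\equiv1\pmod3 .$$
The matrix $s=f(\omega)e(\omega)=\begin{pmatrix}1&\omega\\\omega&-1\end{pmatrix}$ has trace $0$, so $s^2=-I$. To separate an integral part from a part in $\tilde I$, conjugate by $e(1)$: in $\tilde\Gamma$,
$$e(1)se(-1)=e(1)f(1)\cdot f(3\sigma)e(3\sigma)=gn,\qquad g=e(1)f(1)=\begin{pmatrix}2&1\\1&1\end{pmatrix},\quad n=f(3\sigma)e(3\sigma)\in\tilde I .$$
Hence $1=(gn)^2=(gng^{-1})\,g^2\,n$. The three factors have the following classes.

- By (8), $[n]=\sigma(c_\infty-c_0)$.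
- Since $g(1,0)=(2,1)\equiv-(1,-1)$ and $g(0,1)=(1,1)$ modulo $3$, $[gng^{-1}]=\sigma(c_2-c_1)$.
- $g^2=\begin{pmatrix}5&3\\3&2\end{pmatrix}$, and by (9) $-g^2=e(3)e_{(1,-1)}(3)$. So $g^2$, as an element of $PSL_2(\mathbb Z)$, lies in $\Gamma_I$ and has class $c_\infty+c_2$.

Summing, and using $c_0+c_1=-(c_\infty+c_2)$ from (10),
$$0=\sigma(c_\infty+c_2)-\sigma(c_0+c_1)+(c_\infty+c_2)=(1+2\sigma)(c_\infty+c_2)=-3\sigma^2(c_\infty+c_2).$$
As $\sigma$ is a unit, $3(c_\infty+c_2)=0$. By $2$-transitivity $3(c_i+c_j)=0$ for all $i\ne j$. For distinct $i,j,k$,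
$$6c_i=3(c_i+c_j)+3(c_i+c_k)-3(c_j+c_k)=0,$$
and $2$ is a unit of $\mathbb Z_3$, so $3c_i=0$.

**The case $d=11$.** The roots of $\omega^2-\omega+3=0$ have product $3$ and sum $1$, so exactly one lies in $\mathfrak p$. Let $\omega$ be that one, with image $\theta=3\tau$. Then $9\tau^2-3\tau+3=0$, i.e. $\tau=1+3\tau^2$, so $\tau\equiv1\pmod3$. The matrix
$$s=f(\omega-1)e(\omega)=\begin{pmatrix}1&\omega\\\omega-1&-2\end{pmatrix}$$
(using $1+\omega^2-\omega=-2$) has trace $-1$, so $s^3=I$. In $\tilde\Gamma$, $s=f(-1)n$ with $n=f(3\tau)e(3\tau)\in\tilde I$, and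
$$1=s^3=[f(-1)nf(1)]\,[f(-2)nf(2)]\,f(-3)\,n .$$
By (8), $[n]=\tau(c_\infty-c_0)$ and $[f(-3)]=c_0$. Modulo $3$, $f(-1)(1,0)=(1,-1)$ and $f(-2)(1,0)=(1,-2)\equiv(1,1)$, while each $f$ fixes $(0,1)$. So
$$0=\tau(c_2-c_0)+\tau(c_1-c_0)+c_0+\tau(c_\infty-c_0)=\tau(c_\infty+c_1+c_2-3c_0)+c_0=(1-4\tau)c_0,$$
the last step by (10). Now $1-4\tau=1-4-12\tau^2=-3(1+4\tau^2)$, and $1+4\tau^2\equiv2\pmod3$ is a unit. So $3c_0=0$, and by transitivity $3c_i=0$ for all $i$.

In both cases (3) holds with $q=27$, so Lemma 6 and Section 4 give Theorem 1 for $(2,3)$ and $(11,3)$.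

## 9. $p=5$, $d=1$ and $p=7$, $d=3$: units and factorizations of $-2$

**The group $I$.** Let $p\in\{5,7\}$ and let $I$ be the image of the group of $\gamma\in SL_2(\mathbb Z_p)$ with $\gamma\equiv\begin{pmatrix}1&*\\0&1\end{pmatrix}\pmod p$. This group does not contain $-I$, so $I$ is isomorphic to it. It is pro-$p$, being an extension of a group of order $p$ by $\ker(SL_2(\mathbb Z_p)\to SL_2(\mathbb F_p))$. It is torsion-free: an element of order $p$ is diagonalizable over an algebraic closure of $\mathbb Q_p$ with some eigenvalue a primitive $p$-th root of unity. Such a root has degree $p-1\ge4$ over $\mathbb Q_p$, while an eigenvalue of a $2\times2$ matrix has degree at most $2$.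

The map $\begin{pmatrix}a&b\\pc&d\end{pmatrix}\mapsto(b,c)\bmod p$ is a homomorphism $I\to\mathbb F_p^2$: in a product, $b''=ab'+bd'\equiv b+b'$ and $c''=ca'+dc'\equiv c+c'$, since the diagonal entries are $\equiv1$. It is onto. So by (3) it suffices to show $|A|\le p^2$.

**Generators.** $\Gamma_I$ is the image of $\Gamma_1(p)=\{\gamma\in SL_2(\mathbb Z):\gamma\equiv\begin{pmatrix}1&*\\0&1\end{pmatrix}\bmod p\}$, of index $(p^2-1)/2$ in $PSL_2(\mathbb Z)$. Its cusps are described as follows: $\pm\binom ac$ represent the same cusp iff they agree mod $p$ up to sign and $a\mapsto a+jc$ (Diamond–Shurman, *A First Course in Modular Forms*, Prop. 3.8.3). Here is the half of this that also controls our classes. Let $v,v'$ be primitive with $v'\equiv e(j)v\pmod p$, and let $g,g'\in SL_2(\mathbb Z)$ have first columns $v,v'$. Then $g'^{-1}e(j)g$ has first column $\equiv(1,0)$ and determinant $1$, so it is $\equiv e(t)\pmod p$ for some $t$. Thus $\gamma=g'e(t)g^{-1}\equiv e(j)\pmod p$ lies in $\Gamma_1(p)$, and $\gamma v=v'$.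 Conversely, $\Gamma_1(p)$ preserves $c\bmod p$, and preserves $a\bmod p$ when $p\mid c$. So the cusps with $p\mid c$ are classified by $\pm a\bmod p$ and those with $p\nmid c$ by $\pm c\bmod p$, and there are $p-1$ cusps in total. By (6), for $p=5$: $2-2g-4=-2$; for $p=7$: $2-2g-6=-4$. So $g=0$ in both cases.

In $\Gamma_I$ the stabilizer of the cusp of $v=\binom ac$ is $\langle e_v(1)\rangle$ if $p\mid c$, since $e_v(1)\equiv e(a^2)\pmod p$. If $p\nmid c$ it is $\langle e_v(p)\rangle$, since the lower left entry $-zc^2$ of $e_v(z)$ is divisible by $p$ only for $p\mid z$. Put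
$$C_a=[e_v(1)]\ (p\mid c),\qquad D_c=[e_v(p)]\ (p\nmid c).$$
By the preceding paragraph, $C_a$ depends only on $\pm a\bmod p$ and $D_c$ only on $\pm c\bmod p$. These classes generate $A$. For $z\in\mathbb Z_p$,
$$[e(z)]=zC_1,\qquad[f(pz)]=-zD_1,\qquad[e_v(pz)]=zD_c\ \ (p\nmid c). \tag{11}$$

**Torus relations.** They cut the generators down to $C_1,D_1$. Let $\varepsilon\in\mathcal O^*$ have image $\eta\in\mathbb Z_p^*$, and $\delta=\mathrm{diag}(\varepsilon,\varepsilon^{-1})$. Choose $\delta'\in SL_2(\mathbb Z)$ with $\delta'\equiv\mathrm{diag}(\eta,\eta^{-1})\pmod p$. The images of both in $PSL_2(\mathbb Z_p)$ normalize $I$, so both normalize $\tilde I$. Moreover $\pi(\delta'^{-1}\delta)$ is $\equiv I$ mod $p$, so $\delta=\delta'n$ with $n\in\tilde I$. Hence $\delta$ and $\delta'$ act equally on $A$. We evaluate this on two classes.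

- On $e(1)$: $\delta e(1)\delta^{-1}=e(\varepsilon^2)$ has class $\eta^2C_1$, and $\delta'e(1)\delta'^{-1}=e_{\delta'(1,0)}(1)$ has class $C_\eta$.
- On $f(-p)=e_{(0,1)}(p)$: $\delta f(-p)\delta^{-1}=f(-p\varepsilon^{-2})$ has class $\eta^{-2}D_1$, and $\delta'f(-p)\delta'^{-1}=e_{\delta'(0,1)}(p)$ has class $D_{\eta^{-1}}$.

Therefore
$$C_\eta=\eta^2C_1,\qquad D_{\eta^{-1}}=\eta^{-2}D_1. \tag{12}$$

**Relations from factorizations $ab=-2$.** Let $a,b\in\mathcal O$ with $ab=-2$ have images $\alpha=a_0+p\alpha'$ and $\beta=b_0+p\beta'$, where $a_0,b_0\in\mathbb Z$, $a_0b_0=-2$, $\alpha',\beta'\in\mathbb Z_p$. Then $f(a)e(b)$ has trace $2+ab=0$, so $(f(a)e(b))^2=-I$. Over $\mathbb Z$ we have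
$$f(a_0)e(b_0)f(a_0)=\begin{pmatrix}1&b_0\\a_0&-1\end{pmatrix}\begin{pmatrix}1&0\\a_0&1\end{pmatrix}=\begin{pmatrix}-1&b_0\\0&-1\end{pmatrix}=-e(-b_0).$$
We claim that in $\tilde\Gamma$
$$1=f(p\alpha')\cdot\big[f(a_0)e(p\beta')f(-a_0)\big]\cdot e(-b_0)\cdot f(p\alpha')\cdot e(\beta).$$
Indeed, replacing $e(-b_0)$ by $f(a_0)e(b_0)f(a_0)$, the right side becomes $f(p\alpha'+a_0)\,e(p\beta'+b_0)\,f(a_0+p\alpha')\,e(\beta)=(f(\alpha)e(\beta))^2=1$. All factors lie in $\tilde I$. The bracket is $e_{(1,a_0)}(p\beta')$, and $p\nmid a_0$ since $a_0b_0=-2$. Taking classes by (11), and using $\beta-b_0=p\beta'$,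
$$-2\alpha'D_1+\beta'D_{a_0}+p\beta'C_1=0. \tag{13}$$

**The case $d=1$, $p=5$.** Choose the sign in $\omega=\pm i$ so that its image is $\theta=2+5\sigma$. From $\theta^2=-1$, $5+20\sigma+25\sigma^2=0$, i.e.
$$1+4\sigma=-5\sigma^2,\qquad\text{so }\sigma\equiv1\pmod5 .$$
Put $\kappa=1+2\sigma\equiv3\pmod5$; then $2\theta=4+10\sigma=-1+5\kappa$.

By (12) with $\varepsilon=\omega$, $\eta=\theta\equiv2$, and $\theta^{-1}=-\theta\equiv-2$: $C_2=-C_1$ and $D_2=-D_1$. So $C_1,D_1$ generate $A$.

Now (13) with $a=\omega$, $b=2\omega$, i.e. $a_0=2$, $b_0=-1$, $\alpha'=\sigma$, $\beta'=\kappa$, reads $-(2\sigma+\kappa)D_1+5\kappa C_1=0$. Since $2\sigma+\kappa=1+4\sigma=-5\sigma^2$,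
$$5(\sigma^2D_1+\kappa C_1)=0 .$$
And (13) with $a=2\omega$, $b=\omega$, i.e. $a_0=-1$, $b_0=2$, $\alpha'=\kappa$, $\beta'=\sigma$, reads $(\sigma-2\kappa)D_1+5\sigma C_1=0$, as $D_{-1}=D_1$. Since $\sigma-2\kappa=-2-3\sigma=-2(1+4\sigma)+5\sigma=10\sigma^2+5\sigma=5\sigma\kappa$,
$$5\sigma(\kappa D_1+C_1)=0,\qquad\text{so }5(\kappa D_1+C_1)=0 .$$
These are two linear relations in $5D_1,5C_1$ with determinant $\sigma^2-\kappa^2\equiv1-9\equiv2\pmod5$, a unit. So $5C_1=5D_1=0$ and $|A|\le25$.

**The case $d=3$, $p=7$.** Choose the primitive cube root of unity $\omega$ whose image is $\theta=2+7\sigma$ (the images of the two are $\equiv2,4$ mod $7$). From $\theta^2+\theta+1=0$, $7+35\sigma+49\sigma^2=0$, i.e.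
$$1+5\sigma+7\sigma^2=0,\qquad\text{so }\sigma\equiv4\pmod7 .$$
Put $\kappa=1+2\sigma\equiv2\pmod7$. Note $\theta^2=-1-\theta=-3-7\sigma$ and $2\theta^{-1}=2\theta^2=-6-14\sigma=1-7\kappa$.

Apply (12). With $\varepsilon=\omega$: $\eta=\theta\equiv2$ and $\eta^{-1}=\theta^2\equiv4\equiv-3$, so $C_2=\theta^2C_1$ and $D_3=\theta^{-2}D_1=\theta D_1$. With $\varepsilon=\omega^2$: $\eta=\theta^2\equiv-3$ and $\eta^{-1}=\theta\equiv2$, so $C_3=\theta^4C_1=\theta C_1$ and $D_2=\theta^{-4}D_1=\theta^2D_1$. So $C_1,D_1$ generate $A$.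

Now (13) with $a=-\omega$, $b=2\omega^{-1}$, i.e. $a_0=-2$, $b_0=1$, $\alpha'=-\sigma$, $\beta'=-\kappa$, reads $(2\sigma-\kappa\theta^2)D_1-7\kappa C_1=0$, as $D_{-2}=D_2=\theta^2D_1$. Here $\kappa\theta^2=-(1+2\sigma)(3+7\sigma)=-3-13\sigma-14\sigma^2$. So, with $14\sigma^2=-2-10\sigma$,
$$2\sigma-\kappa\theta^2=3+15\sigma+14\sigma^2=1+5\sigma=-7\sigma^2,\qquad\text{hence }7(\sigma^2D_1+\kappa C_1)=0 .$$
And (13) with $a=2\omega^{-1}$, $b=-\omega$, i.e. $a_0=1$, $b_0=-2$, $\alpha'=-\kappa$, $\beta'=-\sigma$, reads $(2\kappa-\sigma)D_1-7\sigma C_1=0$. Here $2\kappa-\sigma=2+3\sigma$, and $-7\sigma\kappa=-7\sigma-14\sigma^2=-7\sigma+2+10\sigma=2+3\sigma$. So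
$$7\sigma(\kappa D_1+C_1)=0,\qquad\text{hence }7(\kappa D_1+C_1)=0 .$$
The determinant $\sigma^2-\kappa^2\equiv16-4\equiv-2\pmod7$ is a unit. So $7C_1=7D_1=0$ and $|A|\le49$.

In both cases (3) holds with $q=p^2$. By Lemma 6 and Section 4, Theorem 1 holds for $(1,5)$ and $(3,7)$. This completes the proof of Theorem 1. The conjecture is false for each $d\in\{1,2,3,7,11\}$; in particular it is false for $\mathbb Z[i]$. $\blacksquare$

## 10. Subgroups between $SL_2(\mathcal O,\mathfrak p^n)$ and $SL_2(\mathcal O)$: proof of Corollary 2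

**Part (a).** The group $SL_2(\mathcal O,\mathfrak p^k)/(N\cap SL_2(\mathcal O,\mathfrak p^k))$ embeds in the $p$-group $SL_2(\mathcal O,\mathfrak p)/N$. Since $N\supseteq U_2(\mathcal O,\mathfrak p^k)$, it is also a quotient of $SL_2(\mathcal O,\mathfrak p^k)/U_2(\mathcal O,\mathfrak p^k)$. By Theorem 1 it is trivial, i.e. $SL_2(\mathcal O,\mathfrak p^k)\subset N$.

**Part (b), homomorphisms to $\mathbb C$.** Let $\varphi:\Lambda\to\mathbb C$ vanish on unipotents. Its restriction to $SL_2(\mathcal O,\mathfrak p^n)$ factors through the abelianization of $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$, which is finite by Theorem 1. As $\mathbb C$ has no torsion, the restriction is $0$. Now $SL_2(\mathcal O,\mathfrak p^n)$ is normal of finite index in $\Lambda$, so the image of $\varphi$ is a finite subgroup of $\mathbb C$, hence $0$.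

**Part (b), free quotients.** Suppose $\Lambda$ maps onto a non-trivial free group $F$ with all unipotents of $\Lambda$ in the kernel. The image of $SL_2(\mathcal O,\mathfrak p^n)$ has finite index in $F$, so it is free, and it is non-trivial because $F$ is infinite. The group $U_2(\mathcal O,\mathfrak p^n)$ lies in the kernel. So $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ has a non-trivial free quotient, contrary to Theorem 1. $\square$
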